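# Extremal unit balls in renormings of $c_0$

## A stretched shift on $c_0$

Let $c_0$ be the space of real sequences tending to $0$, with norm $\|w\|_\infty=\sup_i|w_i|$, and let
$$Q=\{t\in c_0:\ 0\le t_i\le 1\ \text{ for all } i\}.$$
For $k>1$ define
$$F_k:c_0\to Q,\qquad F_k(w)=\bigl(1,\ \min(1,k|w_1|),\ \min(1,k|w_2|),\ \dots\bigr).$$
So $F_k$ stretches each coordinate by the factor $k$, cuts it off at height $1$, shifts everything one place to the right, and inserts a $1$ in the empty first place. Since $w_i\to0$, the image lies in $c_0$, and its coordinates are in $[0,1]$.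

A fixed point would have $w_1=1$, hence $w_2=\min(1,k)=1$, hence $w_3=1$, and so on. The only candidate is $(1,1,1,\dots)$, which is not in $c_0$. The next lemma makes this quantitative.

**Lemma A.** Let $k>1$. Then $\|F_k(w)-F_k(w')\|_\infty\le k\|w-w'\|_\infty$ for all $w,w'\in c_0$, and
$$\|w-F_k(w)\|_\infty\ \ge\ 1-\frac1k\qquad\text{for all } w\in c_0.$$

**Proof.** The function $s\mapsto\min(1,k|s|)$ on $\mathbb R$ is $k$-lipschitzian, because $s\mapsto k|s|$ is and $\min(1,\cdot)$ does not increase distances. The first coordinate of $F_k$ is constant. Taking the supremum over coordinates gives the Lipschitz bound.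

Suppose that $\|w-F_k(w)\|_\infty<1-\frac1k$ for some $w$. The first coordinate gives $|w_1-1|<1-\frac1k$, so $w_1>\frac1k$. If $w_i>\frac1k$, then $F_k(w)_{i+1}=\min(1,kw_i)=1$, so $|w_{i+1}-1|<1-\frac1k$ and therefore $w_{i+1}>\frac1k$. By induction $w_i>\frac1k$ for every $i$, which contradicts $w_i\to0$. $\square$

The bound holds on *all* of $c_0$, not only on $Q$ or on the unit ball. We shall need that.

**A computation for $k=2$.** Every point is moved by at least $\frac12$. To see how close one can come, take $0<\delta<\frac12$ and $w_i=\max(0,\frac12-\delta i)$. The first coordinate of $F_2(w)-w$ is $1-w_1=\frac12+\delta$. If $w_{i+1}>0$, coordinate $i+1$ is $2w_i-w_{i+1}=\frac12-\delta(i-1)$, which lies in $[0,\frac12]$ because $\delta(i+1)<\frac12$. If $w_{i+1}=0$, then $w_i\le\delta$ and coordinate $i+1$ is $2w_i\le2\delta<\frac12+\delta$. So $\|w-F_2(w)\|_\infty=\frac12+\delta$, and the infimum of the displacement of $F_2$ is exactly $\frac12$.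

## Minimal displacement, and what $F_k$ is for

Let $X$ be an infinite-dimensional real Banach space and $C\subset X$ nonempty, bounded, closed and convex.

**Definition.** The *Chebyshev radius of $C$ relative to itself* is $r(C)=\inf_{y\in C}\sup_{x\in C}\|x-y\|$.

*Example.* In $c_0$ we have $r(Q)=1$. Taking $y=0$ gives $r(Q)\le1$. For any $y\in Q$ we have $e_i\in Q$ and $\|e_i-y\|_\infty\ge1-y_i\to1$, where $(e_i)$ is the unit vector basis. So the radius equals the diameter: the "center" $(\frac12,\frac12,\dots)$ is missing.

**Definition.** A map $T:C\to C$ is *$k$-lipschitzian* if $\|Tx-Ty\|\le k\|x-y\|$ on $C$, and $L(k)$ is the class of all such $T$. The *minimal displacement* of $T$ is $d(T)=\inf\{\|x-Tx\|:x\in C\}$, and $\varphi_C(k)=\sup\{d(T):T\in L(k)\}$ for $k\ge1$.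

*Example.* The computation above says that $F_2$, restricted to $Q$, has $d(F_2)=\frac12$.

There is a universal upper bound: for every $k\ge1$ and every $T\in L(k)$,
$$d(T)\le\Bigl(1-\frac1k\Bigr)r(C),\qquad\text{hence}\qquad \varphi_C(k)\le\Bigl(1-\frac1k\Bigr)r(C).\tag{1}$$

**Proof of (1).** Let $\delta>0$, choose $y\in C$ with $\sup_{x\in C}\|x-y\|\le r(C)+\delta$, and let $0<s<\frac1k$. The map $x\mapsto(1-s)y+sTx$ sends $C$ to $C$ by convexity and is $sk$-lipschitzian with $sk<1$. As $C$ is complete, it has a fixed point $x$. From $x=(1-s)y+sTx$ we get $x-Tx=(1-s)(y-Tx)$, and $Tx\in C$, so $\|x-Tx\|\le(1-s)(r(C)+\delta)$. Let $s\to\frac1k$ and $\delta\to0$. $\square$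

**Definition.** A nonempty, bounded, closed, convex, *noncompact* set $C$ is *extremal* if $\varphi_C(k)=(1-\frac1k)\,r(C)$ for every $k>1$.

Compact sets are left out for a simple reason. By Schauder's theorem every continuous self-map of a compact convex $C$ has a fixed point, so $\varphi_C=0$; equality in (1) could then hold only if $r(C)=0$, that is, only if $C$ is one point.

*Example.* The closed unit ball $B$ of $(c_0,\|\cdot\|_\infty)$ is extremal. Indeed $F_k$ restricted to $B$ maps $B$ into $Q\subset B$, so Lemma A and (1) give
$$1-\frac1k\le\varphi_B(k)\le\Bigl(1-\frac1k\Bigr)r(B)\le1-\frac1k ,$$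
where $r(B)\le1$ because we may take $y=0$. All these are equalities, and $B$ is noncompact since $\|e_i-e_j\|_\infty=1$ for $i\ne j$.

The problem, posed in "Renormings of $c_0$ and the minimal displacement problem", is what happens after renorming: **if $\|\cdot\|$ is any norm on $c_0$ equivalent to the sup norm, must $(c_0,\|\cdot\|)$ contain an extremal subset?** The answer is yes, and one may take the unit ball itself.

**Theorem 1.** If $\|\cdot\|$ is any norm on $c_0$ equivalent to the sup norm and $B$ is the closed unit ball of $(c_0,\|\cdot\|)$, then $r(B)=1$ and $\varphi_B(k)=1-\frac1k$ for every $k>1$. So $B$ is extremal.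

Recall that $B_{X^*}$ is *weak\* sequentially compact* if every sequence in it has a subsequence that converges weak\* to an element of it. If $X$ is separable this holds: $B_{X^*}$ is weak\* compact (Banach–Alaoglu) and weak\* metrizable. It fails for $X=\ell_\infty$: the coordinate functionals have no weak\* convergent subsequence, because along any $n_1<n_2<\cdots$ one can choose $x\in\ell_\infty$ with $x_{n_j}=(-1)^j$.

**Theorem 2.** Let $X$ be a real Banach space containing a closed subspace isomorphic to $c_0$, and suppose $B_{X^*}$ is weak\* sequentially compact (for instance, $X$ separable). Then $B_X$ is extremal, with $\varphi_{B_X}(k)=1-\frac1k$ for $k>1$. Consequently: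

* (a) Every Banach space containing an isomorphic copy of $c_0$ contains an extremal subset, namely the unit ball of any closed separable subspace containing that copy.
* (b) For every equivalent norm on $c_0$, the unit ball of every infinite-dimensional closed subspace of $(c_0,\|\cdot\|)$ is extremal.
* (c) For every infinite-dimensional separable $C(K)$ space and every equivalent norm on it, the unit ball is extremal.

## Carrying $F_k$ into another space: the price is $\|V\|\,\|S\|$

The purpose of this section is to move $F_k$ from $c_0$ into $X$ by linear operators and to record what is lost. From now on, $c_0$ as the domain of an operator $V$ or the range of an operator $S$ carries the sup norm.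

**Lemma B.** Let $X$ be a Banach space, $C\subset X$, and let $V:c_0\to X$, $S:X\to c_0$ be bounded linear operators with $SV=\mathrm{Id}_{c_0}$, $\|V\|\le p$, $\|S\|\le q$ and $p^{-1}V(Q)\subset C$. Then for every $K>pq$ there is a $K$-lipschitzian $T:C\to C$ with
$$\|x-Tx\|\ \ge\ \frac1{pq}-\frac1K\qquad\text{for all }x\in C.\tag{2}$$

**Proof.** Put $k=K/(pq)>1$, $a=p^{-1}$ and
$$Tx=a\,V F_k\!\left(\tfrac1a\,Sx\right),\qquad x\in C.$$
Since $F_k$ takes values in $Q$, we have $Tx\in aV(Q)\subset C$. The Lipschitz constant of $T$ is at most $a\cdot p\cdot k\cdot\frac1a\cdot q=pqk=K$. For the displacement, let $x\in C$ and $w=\frac1aSx\in c_0$. Because $SV=\mathrm{Id}$, we have $S(x-Tx)=aw-aF_k(w)$. Lemma A, applied to $w$, gives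
$$q\|x-Tx\|\ge\|S(x-Tx)\|_\infty=a\|w-F_k(w)\|_\infty\ge a\Bigl(1-\frac1k\Bigr).$$
Divide by $q$: $\|x-Tx\|\ge\frac1{pq}\bigl(1-\frac{pq}{K}\bigr)=\frac1{pq}-\frac1K$. $\square$

We have no control over where $w=\frac1aSx$ lies in $c_0$. This is why Lemma A had to hold on the whole space.

**First attempt: use the given isomorphism.** After scaling the norm, suppose $\|t\|_\infty\le\|t\|\le D\|t\|_\infty$ on $c_0$. Scaling the norm does not affect extremality of a set. Let $V$ be the identity $c_0\to(c_0,\|\cdot\|)$ and $S$ its inverse. Then $p=D$, $q=1$, and $D^{-1}V(Q)\subset B$, so Lemma B gives $\varphi_B(K)\ge\frac1D-\frac1K$ for $K>D$. The target is $1-\frac1K$. If $D>1$ we are short by $1-\frac1D$, however large $K$ is. What is needed is a different pair $(V,S)$ with product $\|V\|\,\|S\|$ near $1$.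

**Theorem 3.** Let $X$ be a Banach space and $C$ a closed convex set with $0\in C\subset B_X$. Suppose that for every $\eta>0$ there are bounded linear operators $V:c_0\to X$ and $S:X\to c_0$ with
$$SV=\mathrm{Id}_{c_0},\qquad \|V\|\le1+\eta,\qquad\|S\|\le1+\eta,\qquad(1+\eta)^{-1}V(Q)\subset C.\tag{3}$$
Then $C$ is extremal and $r(C)=1$.

**Proof.** **Lower bound.** Fix $K>1$. For every $\eta>0$ with $(1+\eta)^2<K$, Lemma B with $p=q=1+\eta$ gives $\varphi_C(K)\ge(1+\eta)^{-2}-\frac1K$. The left side does not depend on $\eta$, so $\varphi_C(K)\ge1-\frac1K$.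

**Upper bound.** Since $0\in C\subset B_X$, we may take $y=0$ in the definition of the radius, so $r(C)\le1$. With (1),
$$1-\frac1K\le\varphi_C(K)\le\Bigl(1-\frac1K\Bigr)r(C)\le1-\frac1K .$$
Hence $r(C)=1$ and $\varphi_C(K)=(1-\frac1K)\,r(C)$ for every $K>1$.

**Admissibility.** $C$ is nonempty, bounded, closed and convex. It is noncompact: fix some $\eta$, with $V,S$ as in (3), and put $a=(1+\eta)^{-1}$. As $e_i\in Q$, we have $aVe_i\in C$, and for $i\ne j$
$$\|aVe_i-aVe_j\|\ge\frac{\|S(aVe_i-aVe_j)\|_\infty}{\|S\|}=\frac{a\|e_i-e_j\|_\infty}{\|S\|}=\frac a{\|S\|}>0.\qquad\square$$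

**A norm for which shifting far out is enough.** Let $\|t\|=\|t\|_\infty+\sum_i2^{-i}|t_i|$, so that $\|t\|_\infty\le\|t\|\le2\|t\|_\infty$. Let $V_n$ shift a sequence $n$ places to the right, filling with zeros, and let $S_n$ delete the first $n$ coordinates. Then $S_nV_n=\mathrm{Id}$, $\|S_n\|\le1$, and $\|V_nt\|\le(1+2^{-n})\|t\|_\infty$ since $\sum_{i>n}2^{-i}=2^{-n}$. For $2^{-n}\le\eta$ the pair satisfies (3) with $C=B$: we have $Q\subset B_{c_0}$, so $(1+\eta)^{-1}V_n(Q)\subset B$. So this ball is extremal.

**A norm for which it is not.** Let $\|x\|=\operatorname{osc}(x)=\sup_{i,j}(x_i-x_j)$ on $c_0$. Letting $j\to\infty$ in $|x_i-x_j|\le\operatorname{osc}(x)$ gives $\|x\|_\infty\le\operatorname{osc}(x)\le2\|x\|_\infty$. Here every $V_n$ has norm $2$, because $\operatorname{osc}(e_{n+1}-e_{n+2})=2$, and $\|S_n\|\ge\|S_ne_{n+1}\|_\infty/\operatorname{osc}(e_{n+1})=1$. The product stays at $2$ for every $n$. But blocks help: put $u_i=\frac12(e_{2i-1}-e_{2i})$. The nonzero coordinates of $\sum t_iu_i$ are among the numbers $\pm\frac12t_i$, with both signs occurring, so $\operatorname{osc}(\sum t_iu_i)=\sup_i|t_i|$.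 With $Vt=\sum t_iu_i$ and $Sx=(x_{2i-1}-x_{2i})_i$ we get $SV=\mathrm{Id}$ and $\|V\|,\|S\|\le1$. So this ball is extremal too. The good vectors are those on which the norm is as *large* as it can be, namely $e_{2i-1}-e_{2i}$, rescaled.

## Blocks of nearly maximal norm

The last example is an instance of James' distortion argument: far out, choose blocks whose norm is nearly the largest possible. This gives a good $V$ in every space containing $c_0$. Write $c_{00}$ for the finitely supported sequences.

**Lemma C.** Let $X$ contain an isomorphic copy of $c_0$ and let $0<\varepsilon<\frac13$. Then there are $u_1,u_2,\dots\in X$ such that for all finitely supported scalar sequences $(t_i)$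
$$(1-3\varepsilon)\sup_i|t_i|\ \le\ \Bigl\|\sum_it_iu_i\Bigr\|\ \le\ (1+\varepsilon)\sup_i|t_i|.\tag{4}$$

**Proof.** **Step 1: the asymptotic largest norm.** Let $J:c_0\to X$ be linear with $m\|t\|_\infty\le\|Jt\|\le M\|t\|_\infty$ and $m>0$. Put
$$\lambda_n=\sup\{\|Jt\|:\ t\in c_{00},\ \operatorname{supp}t\subset[n,\infty),\ \|t\|_\infty\le1\}.$$
The suprema are over shrinking sets, so $(\lambda_n)$ is nonincreasing. Its values are in $[m,M]$ (test with $t=e_n$ for the lower bound). So $\lambda_n\to\lambda$ for some $\lambda\ge m>0$, and $\lambda_n\ge\lambda$ for all $n$. (In the oscillation example, with $J$ the identity, $\lambda=2$.)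

**Step 2: choice of the blocks.** Choose $N$ with $\lambda_N\le(1+\varepsilon)\lambda$. We choose $b_1,b_2,\dots\in c_{00}$ with consecutive disjoint supports in $[N,\infty)$, $\|b_i\|_\infty\le1$ and $\|Jb_i\|\ge(1-\varepsilon)\lambda$. This is possible by induction: when $b_1,\dots,b_{i-1}$ are chosen, let $n\ge N$ lie beyond all their supports; since $\lambda_n\ge\lambda>(1-\varepsilon)\lambda$, some admissible vector supported in $[n,\infty)$ serves as $b_i$. Put $u_i=\lambda^{-1}Jb_i$, so $\|u_i\|\ge1-\varepsilon$.

**Step 3: the upper estimate holds because $N$ is far out.** Let $\sup|t_i|\le1$. The $b_i$ have disjoint supports, so $\sum t_ib_i$ is supported in $[N,\infty)$ and has sup norm at most $1$. Hence $\|\sum t_iu_i\|\le\lambda_N/\lambda\le1+\varepsilon$. The general case follows by homogeneity.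

**Step 4: the lower estimate follows from the upper one by a reflection.** By homogeneity let $\sup|t_i|=|t_p|=1$ (the case $t=0$ is trivial). The vector $2t_pu_p-\sum_it_iu_i$ has coefficient $t_p$ at $u_p$ and $-t_i$ at $u_i$ for $i\ne p$. All are at most $1$ in absolute value, so by Step 3 its norm is at most $1+\varepsilon$. Therefore
$$\Bigl\|\sum_it_iu_i\Bigr\|\ge\|2t_pu_p\|-\Bigl\|2t_pu_p-\sum_it_iu_i\Bigr\|\ge2(1-\varepsilon)-(1+\varepsilon)=1-3\varepsilon.\qquad\square$$

**What this does not give yet.** By (4), $t\mapsto\sum t_iu_i$ extends to an isomorphism $V$ of $c_0$ onto a closed subspace $Y_\varepsilon\subset X$, with $\|V\|\le1+\varepsilon$ and $\|V^{-1}\|\le(1-3\varepsilon)^{-1}$. Taking $S=V^{-1}$, Lemma B in the space $Y_\varepsilon$ gives $\varphi_{B_{Y_\varepsilon}}(K)\ge\frac{1-3\varepsilon}{1+\varepsilon}-\frac1K$ for $K>\frac{1+\varepsilon}{1-3\varepsilon}$. But the set $B_{Y_\varepsilon}$ depends on $\varepsilon$, while extremality asks for *one* set $C$ that works for all $\eta$. If we keep $C$ and look inside it for a better copy of $c_0$, the new $V^{-1}$ is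 defined only on the new, smaller subspace, whereas the formula for $T$ evaluates $S$ at every point of $C$. So we must extend $V^{-1}$ to an operator $S$ on the whole space, *with values in $c_0$*, almost without increasing its norm.

## Extending the inverse: the obstruction in $c$, and differences

The Hahn–Banach theorem extends each coordinate of $V^{-1}$ to a functional $x_n^*$ on $X$ without increasing its norm. The map $x\mapsto(x_n^*(x))_n$ then takes values in $\ell_\infty$. It takes values in $c_0$ exactly when $x_n^*\to0$ weak\*, and that can fail for every choice of extensions.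

**The obstruction.** Let $X=c$ be the space of convergent sequences with the sup norm and $u_n=e_n$, so that $V$ is the inclusion of $c_0$. Two extensions to $c$ of the $n$-th coordinate functional on $c_0$ differ by a functional vanishing on $c_0$, that is, by a multiple of $\lim$. So every extension has the form $x_n^*(x)=x_n+\alpha_n\lim x$. Its norm is $1+|\alpha_n|$: test on the sequence with $n$-th coordinate $1$ and all other coordinates $\operatorname{sign}\alpha_n$. If $\|x_n^*\|\le1+\eta$ with $\eta<1$, then $|\alpha_n|\le\eta$, and on the constant sequence $\mathbf 1$ we get $x_n^*(\mathbf 1)=1+\alpha_n\ge1-\eta$. This does not tend to $0$. So for this copy of $c_0$ there is no extension $S$ with norm below $2$. Nor can we leave $c_0$: the formula for $F_k$ also makes sense on $\ell_\infty$, but there it has the fixed point $(1,1,1,\dots)$.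

**The way past it, in $c$.** Change the copy. Put $v_i=e_{2i-1}-e_{2i}$ and $f_i(x)=\frac12(x_{2i-1}-x_{2i})$. Then $f_i(x)\to0$ for every $x\in c$, $\|f_i\|\le1$, and $f_i(v_j)=\delta_{ij}$. Also $\|\sum t_iv_i\|_\infty=\sup|t_i|$: in a copy of $c_0$ the difference of two basis vectors is no longer than each of them. So the factor $\frac12$ that averages the two functionals costs nothing. In general one does the same after passing to a weak\* convergent subsequence.

**Lemma D.** Let $X$ contain an isomorphic copy of $c_0$ and let $B_{X^*}$ be weak\* sequentially compact. Then for every $\eta>0$ there are bounded linear $V:c_0\to X$ and $S:X\to c_0$ with $SV=\mathrm{Id}_{c_0}$, $\|V\|\le1+\eta$ and $\|S\|\le1+\eta$.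

**Proof.** **Step 1: biorthogonal functionals on all of $X$.** Choose $0<\varepsilon<\frac13$ with $\varepsilon\le\eta$ and $(1-3\varepsilon)^{-1}\le1+\eta$, and take $(u_i)$ from Lemma C. By the left inequality in (4),
$$|t_n|\le\sup_i|t_i|\le(1-3\varepsilon)^{-1}\Bigl\|\sum_it_iu_i\Bigr\|.$$
So $\sum t_iu_i\mapsto t_n$ is a well-defined functional on $\operatorname{span}\{u_i\}$ of norm at most $(1-3\varepsilon)^{-1}$. Extend it by Hahn–Banach to $x_n^*\in X^*$ with the same bound. Then $x_n^*(u_j)=\delta_{nj}$ for all $n,j$.

**Step 2: make the functionals weak\* null by taking differences.** The $x_n^*$ lie in a fixed multiple of $B_{X^*}$, so there are $n_1<n_2<\cdots$ and $x^*\in X^*$ with $x_{n_i}^*\to x^*$ weak\*. Put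
$$f_i=\tfrac12\bigl(x^*_{n_{2i-1}}-x^*_{n_{2i}}\bigr),\qquad v_i=u_{n_{2i-1}}-u_{n_{2i}}.$$
Then $\|f_i\|\le\frac12\cdot2(1-3\varepsilon)^{-1}\le1+\eta$, and $f_i\to\frac12(x^*-x^*)=0$ weak\*. Expanding $f_i(v_i)$ into four terms, the two mixed ones vanish and the others give $f_i(v_i)=\frac12(1+1)=1$. For $j\ne i$ the index pairs $\{n_{2i-1},n_{2i}\}$ and $\{n_{2j-1},n_{2j}\}$ are disjoint, so $f_i(v_j)=0$.

**Step 3: the operators.** Let $Sx=(f_i(x))_{i\ge1}$. As $f_i\to0$ weak\*, $Sx\in c_0$ for every $x\in X$, and $\|S\|\le\sup_i\|f_i\|\le1+\eta$. For $t\in c_{00}$ let $Vt=\sum t_iv_i$. This is a combination of distinct $u_j$'s with coefficients $\pm t_i$, so the right inequality in (4) gives $\|Vt\|\le(1+\varepsilon)\|t\|_\infty\le(1+\eta)\|t\|_\infty$. As $c_{00}$ is dense in $c_0$ and $X$ is complete, $V$ extends to $c_0$ with $\|V\|\le1+\eta$. By Step 2, $SVt=t$ for $t\in c_{00}$, and by continuity for all $t\in c_0$. $\square$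

## Unit balls of spaces containing $c_0$

**Proof of Theorem 2, main statement.** We verify (3) for $C=B_X$. Given $\eta>0$, Lemma D supplies $V$ and $S$. Since $\|V\|\le1+\eta$ and $Q\subset B_{c_0}$, we have $(1+\eta)^{-1}V(Q)\subset B_X$. So (3) holds for every $\eta>0$ with the same set $C$, and Theorem 3 gives that $B_X$ is extremal with $r(B_X)=1$, that is, $\varphi_{B_X}(k)=1-\frac1k$ for $k>1$. If $X$ is separable, $B_{X^*}$ is weak\* sequentially compact, as recalled above. $\square$

**Proof of Theorem 1.** The space $(c_0,\|\cdot\|)$ is separable and isomorphic to $c_0$. Apply Theorem 2. $\square$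

**Proof of (a).** Let $Y\subset X$ be a closed separable subspace containing the copy of $c_0$; the copy itself is one such $Y$. Theorem 2, applied to $Y$, says that $B_Y$ is extremal in $Y$. The quantities $r(B_Y)$, $L(k)$ and $d(T)$ involve only points of $B_Y$ and distances between them. Also $B_Y$ is bounded, closed in $X$ (as $Y$ is closed), convex and noncompact. So $B_Y$ is an extremal subset of $X$. $\square$

**Proof of (b).** We use the theorem of Bessaga and Pełczyński that every infinite-dimensional closed subspace $Y$ of $c_0$ contains a subspace isomorphic to $c_0$ (see Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Prop. 2.a.2). Here is an argument. For each $n$ the condition $y_1=\dots=y_n=0$ defines a subspace of finite codimension in $Y$, which is nonzero. Put $N_0=0$ and choose inductively $y^{(j)}\in Y$ with $\|y^{(j)}\|_\infty=1$ and $y^{(j)}_i=0$ for $i\le N_{j-1}$, and then $N_j>N_{j-1}$ with $|y^{(j)}_i|\le4^{-j}$ for $i>N_j$. Let $z^{(j)}$ be $y^{(j)}$ restricted to the coordinates in $(N_{j-1},N_j]$. Then $\|y^{(j)}-z^{(j)}\|_\infty\le4^{-j}$. Moreover $\|z^{(j)}\|_\infty=1$,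 since the value $1$ of $|y^{(j)}_i|$ is attained and can only be attained in that block. The $z^{(j)}$ have disjoint supports, so $\|\sum t_jz^{(j)}\|_\infty=\sup|t_j|$ for $t\in c_{00}$. As $\sum_j4^{-j}=\frac13$,
$$\tfrac23\sup_j|t_j|\le\Bigl\|\sum_jt_jy^{(j)}\Bigr\|_\infty\le\tfrac43\sup_j|t_j| .$$
So $t\mapsto\sum t_jy^{(j)}$ extends to an isomorphism of $c_0$ onto a closed subspace of $Y$.

Closedness, dimension and containing a copy of $c_0$ do not change under an equivalent norm. So an infinite-dimensional closed subspace of $(c_0,\|\cdot\|)$ is a separable Banach space containing a copy of $c_0$, and Theorem 2 applies to it. $\square$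

**Proof of (c).** We show that an infinite-dimensional $C(K)$, with $K$ compact Hausdorff, contains $c_0$. If $K$ were finite, $C(K)$ would be finite-dimensional; so $K$ is infinite.

**Step 1: disjoint open sets.** *Every infinite Hausdorff space $L$ has a nonempty open $U$ with $L\setminus\overline U$ infinite.* Take distinct points with disjoint open neighborhoods $U$ and $W$. If $L\setminus\overline U$ is infinite, $U$ works. If it is finite, then $W$, which does not meet $\overline U$, is finite, hence closed, and $L\setminus\overline W=L\setminus W$ is infinite; so $W$ works. Apply this to $L=K$ to get $U_1$, then to the infinite open set $K\setminus\overline{U_1}$ to get $U_2$ inside it, and so on, each time inside the infinite open remainder. This gives pairwise disjoint nonempty open sets $U_1,U_2,\dots$ in $K$.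

**Step 2: the copy of $c_0$.** Pick $p_i\in U_i$ and, by Urysohn's lemma, continuous $g_i:K\to[0,1]$ with $g_i(p_i)=1$ and $g_i=0$ off $U_i$. At each point of $K$ at most one $g_i$ is nonzero, so $\|\sum t_ig_i\|\le\sup|t_i|$ for $t\in c_{00}$, and evaluating at the $p_i$ gives equality. The closed span of the $g_i$ is an isometric copy of $c_0$.

If $C(K)$ is separable, then under any equivalent norm it is still separable and still contains an isomorphic copy of $c_0$, so Theorem 2 applies. $\square$

**Remark 1.** By (1), and since $r(B)\le1$ for a unit ball $B$, the value $1-\frac1k$ is the largest possible. Extremality is invariant under translation and scaling: for $x_0\in X$ and $R>0$, a map $T$ of $x_0+RC$ corresponds to $\tilde T c=R^{-1}\bigl(T(x_0+Rc)-x_0\bigr)$ on $C$, with the same Lipschitz constants, $d(T)=R\,d(\tilde T)$ and $r(x_0+RC)=R\,r(C)$. So in Theorems 1 and 2 every closed ball of positive radius is extremal.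

**Remark 2.** Weak\* sequential compactness was used once, in Step 2 of Lemma D, and it serves only to make the ball of the *whole* space $X$ extremal. The existence of an extremal subset, part (a), does not need it for $X$. Nothing is claimed here about $B_X$ for spaces $X$ containing $c_0$ without that hypothesis.
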